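# A non-dentable set on which most functionals attain their supremum

## 1. Theorem 1: fat slices together with a residual set of attaining functionals

Let $T=\bigcup_{\alpha<\omega_1}\omega^{\alpha}$ be the set of all sequences of natural numbers whose length is a countable ordinal. Here $\omega^\alpha$ means the set of functions $\alpha\to\omega$, not an ordinal power. Order $T$ by extension: $s\le u$ iff $u$ extends $s$. Let $X=\ell_\infty(T)$ be the space of bounded real functions on $T$ with the sup norm, and put
$$x_s=\mathbf 1_{\{t\in T:\ t\le s\}}\in X\quad(s\in T),\qquad A=\{x_s:\ s\in T\},\qquad K=\overline{\mathrm{conv}}\,A .$$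

**Theorem 1.** (a) Every slice of $K$ has diameter exactly $1=\operatorname{diam}K$; in particular $K$ is non-dentable. (b) The set $\mathcal A(K)$ of all $x^*\in X^*$ that attain their supremum on $K$ contains a dense $G_\delta$ subset of $X^*$.

The terms are as follows. Throughout, $X\ne\{0\}$ denotes a real Banach space, $X^*$ its dual with the dual norm, and for $x^*\in X^*$ and a nonempty bounded set $K$,
$$\sigma_K(x^*)=\sup_{x\in K}\langle x,x^*\rangle .$$

**Definition (slices, dentability).** A slice of $K$ is a set $S(K,x^*,\alpha)=\{x\in K:\langle x,x^*\rangle>\sigma_K(x^*)-\alpha\}$ with $x^*\in X^*\setminus\{0\}$ and $\alpha>0$. A nonempty closed, bounded, convex set $K$ is *dentable* if for every $\varepsilon>0$ it has a slice of diameter $<\varepsilon$. It is *non-dentable* otherwise, that is, if there is $\delta>0$ such that every slice of $K$ has diameter $\ge\delta$.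

**Definition (attainment).** The functional $x^*$ attains its supremum on $K$ if $\langle x,x^*\rangle=\sigma_K(x^*)$ for some $x\in K$. The set of all such $x^*\in X^*$ is $\mathcal A(K)$.

Recall that a set is of *first category* if it is a countable union of nowhere dense sets, and that a set is *residual* in an open set $V$ if it contains a countable intersection of open dense subsets of $V$. Baire's theorem says that in a complete metric space a countable intersection of open dense sets is dense, and the same holds inside every open subset.

Here is why one should care about Theorem 1. The paper "On Norm-Attaining Functionals" (http://2nifoia.257.cz/manakin/bitstream/handle/10338.dmlcz/702113/ActaCarolinae_047-2006-2_2.pdf) contains the following as its Theorem 7.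

**Theorem (Bourgain, Stegall).** Let $K$ be a separable closed, bounded, convex and non-dentable subset of a Banach space $X\neq\{0\}$. Then $\mathcal A(K)$ is of first category in $(X^*,\|\cdot\|)$.

The problem stated there is whether separability can be dropped; to the knowledge expressed there, this was not known. Theorem 1 answers: it cannot. Indeed, if $\mathcal A(K)$ were of first category while containing $\bigcap_nD_n$ with $D_n$ open and dense, then $X^*$ would be the union of $\mathcal A(K)$ and the nowhere dense sets $X^*\setminus D_n$, hence of first category in itself. Since $X^*$ is complete and nonempty, this contradicts Baire's theorem. All arguments below are in ZFC.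

After Theorem 1 we prove three companion results: the failure occurs even for unit balls (Theorem 2), there is a positive result containing the Bourgain–Stegall theorem (Theorem 3), and there is a bound on how small such examples can be (Theorem 4).

Two elementary facts are used constantly.

* If $D$ is nonempty and $\|x\|\le R$ on $D$, then $x^*\mapsto\sup_Dx^*$ is $R$-Lipschitz, because $x^*(x)\le y^*(x)+R\|x^*-y^*\|$ for $x\in D$.
* We have $\sup_{\overline{\mathrm{conv}}A}x^*=\sup_Ax^*$, because $\{x:\langle x,x^*\rangle\le\sup_Ax^*\}$ is closed, convex and contains $A$. Hence every slice of $\overline{\mathrm{conv}}A$ contains a point of $A$.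

## 2. Slices and attainment in $\mathbb R^d$, $c_0$ and $c_0(\Gamma)$

**Euclidean space.** Let $K\subset\mathbb R^d$ be nonempty, compact and convex, $K\ne\{0\}$, and let $x_0\in K$ have the largest Euclidean norm $r>0$. For $x\in S(K,x_0,\alpha)$ we have $\langle x,x_0\rangle>\sigma_K(x_0)-\alpha\ge r^2-\alpha$, so
$$|x-x_0|^2=|x|^2+r^2-2\langle x,x_0\rangle\le 2r^2-2(r^2-\alpha)=2\alpha .$$
So $K$ is dentable. Every functional attains its supremum, by compactness.

**The ball of $c_0$.** Let $K=B_{c_0}$ and $x^*=(a_n)\in\ell_1=c_0^*$. If $x$ lies in a slice $S(K,x^*,\alpha)$, change its $n$-th coordinate to $+1$ or to $-1$. This changes $x^*(x)$ by at most $2|a_n|\to0$, so for large $n$ both new points lie in the slice. They are at distance $2$, so every slice has diameter $2$, and $K$ is non-dentable. Which functionals attain? If $\sum a_nx_n=\sum|a_n|$ with $x\in B_{c_0}$, then $|x_n|=1$ whenever $a_n\neq0$, so only finitely many $a_n$ are nonzero. Conversely, finitely supported functionals attain. Thus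
$$\mathcal A(B_{c_0})=\bigcup_N\{(a_n)\in\ell_1:\ a_n=0\text{ for }n>N\},$$
a countable union of proper closed subspaces. It is of first category, as the theorem predicts.

**The ball of $c_0(\Gamma)$, $\Gamma$ uncountable.** The same computation shows that all slices have diameter $2$ and that $\mathcal A(K)$ consists of the finitely supported elements of $\ell_1(\Gamma)$. For each $N$ the set of elements with support of size at most $N$ is closed (if the limit has $N+1$ nonzero coordinates, so do nearby elements) and has empty interior. So $\mathcal A(K)$ is again of first category although $K$ is not separable. A counterexample needs more than large density.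

## 3. The separable case, and what an uncountable cover spoils

The natural first attempt is to find a proof of the Bourgain–Stegall theorem and remove the word "separable". The basic estimate is the following. It says that if two points of a thin slice are further apart than a small set $D$ is wide, then a small tilt of the functional makes $D$ lose.

**Lemma 1 (tilting).** Let $K\subset X$ be nonempty and bounded, let $D\subset K$ be nonempty with $\operatorname{diam}D\le\varepsilon$, let $y^*\in X^*$ and $\alpha,\kappa>0$. Suppose that $w_1,w_2\in K$ satisfy $y^*(w_i)>\sigma_K(y^*)-\alpha$, and that $g\in X^*$ has $\|g\|=1$ and $g(w_1)-g(w_2)>\varepsilon+2\kappa$. Then for some $g'\in\{g,-g\}$ and every $\tau>0$,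
$$\sup_D(y^*+\tau g')<\sigma_K(y^*+\tau g')+\alpha-\tau\kappa .$$

*Proof.* Since $\|g\|=1$, $\sup_Dg-\inf_Dg\le\varepsilon$. If both $g(w_1)\le\sup_Dg+\kappa$ and $-g(w_2)\le\sup_D(-g)+\kappa=-\inf_Dg+\kappa$, then adding gives $g(w_1)-g(w_2)\le\varepsilon+2\kappa$, a contradiction. So there are $g'\in\{g,-g\}$ and $w\in\{w_1,w_2\}$ with $g'(w)>\sup_Dg'+\kappa$. Then
$$\sup_D(y^*+\tau g')\le\sigma_K(y^*)+\tau\sup_Dg'<\big(y^*(w)+\alpha\big)+\tau\big(g'(w)-\kappa\big)\le\sigma_K(y^*+\tau g')+\alpha-\tau\kappa.\qquad\square$$

*Proof of the Bourgain–Stegall theorem.* Let all slices of $K$ have diameter $\ge\delta>0$. By separability, $K=\bigcup_{i\in\mathbb N}D_i$ with nonempty $D_i$ of diameter $\le\delta/2$. Put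
$$F_i=\{x^*\in X^*:\ \sup_{D_i}x^*=\sigma_K(x^*)\}.$$
If $x^*$ attains at $x\in D_i$, then $x^*\in F_i$, so $\mathcal A(K)\subset\bigcup_iF_i$. Each $F_i$ is closed, since both sides are Lipschitz in $x^*$. It has empty interior: let $V\subset X^*$ be nonempty and open. Pick $y^*\in V\setminus\{0\}$ and $\tau>0$ such that the closed $\tau$-ball around $y^*$ lies in $V$. Let $\kappa=\delta/8$ and $\alpha=\tau\kappa/2$. The slice $S(K,y^*,\alpha)$ has diameter $\ge\delta$, so it contains $w_1,w_2$ with $\|w_1-w_2\|>\frac34\delta=\frac\delta2+2\kappa$. By Hahn–Banach there is $g$ with $\|g\|=1$ and $g(w_1-w_2)=\|w_1-w_2\|$. Lemma 1 gives $g'=\pm g$ such that $z^*=y^*+\tau g'\in V$ satisfies $\sup_{D_i}z^*<\sigma_K(z^*)$, so $z^*\in V\setminus F_i$. $\square$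

Now drop separability. Each $F_i$ is still closed and nowhere dense. The only thing lost is that the index set is countable, and this loss is decisive for the method: an uncountable union of nowhere dense sets can be everything, as $\mathbb R=\bigcup_{r\in\mathbb R}\{r\}$ shows. For $c_0(\Gamma)$ a different countable decomposition worked. In general no estimate on single pieces can help. One should therefore look for a $K$ whose attaining points $x_s$ are indexed by a large set, in which every functional can be pushed a little towards *some* $x_s$, and in which countably many pushes have a common outcome.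

## 4. The fan lemma and the slices of $K$

We return to $T$, $x_s$, $A$, $K$ of Theorem 1. Write $[s)=\{u\in T:u\ge s\}$, and for $\gamma\in\omega$ let $s^\frown\gamma$ be $s$ followed by the entry $\gamma$. For instance, let $0^k$ and $0^\omega$ be the all-zero sequences of lengths $k$ and $\omega$. Then $0^k<0^\omega<0^\omega{}^\frown5$ for all $k$, and $x_{0^2}$ is the indicator of $\{\emptyset,0^1,0^2\}$. Note that $x_s(t)=1$ if $s\in[t)$ and $x_s(t)=0$ otherwise, so evaluation at $t$ tests whether the index lies above $t$. For $s\neq u$ we have $\|x_s-x_u\|=1$, since the two functions are $0$-$1$ valued and different ($s$ is the largest element of $\{t:t\le s\}$).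

Three facts about $T$ are used.

* (T0) If $t>s$, then $t\ge s^\frown\gamma$ for exactly one $\gamma$, namely the entry of $t$ at the position equal to the length of $s$.
* (T1) If $[s)\cap[t)\ne\emptyset$, then $s$ and $t$ are comparable, because both are restrictions of a common sequence.
* (T2) Every countable chain $\{s_n\}$ in $T$ has an upper bound in $T$, namely $\bigcup_ns_n$. It is a sequence because the $s_n$ extend one another, and its length is a countable supremum of countable ordinals, hence countable.

The next lemma says that a functional can hardly distinguish $s$ from what lies above almost all of its immediate successors. We know nothing about a general element of $\ell_\infty(T)^*$ except that it is bounded, and that suffices.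

**Lemma 2 (fans).** Let $x^*\in X^*$, $s\in T$, $\eta>0$. For all but finitely many $\gamma\in\omega$,
$$|x^*(x_u)-x^*(x_s)|\le\eta\qquad\text{for all }u\ge s^\frown\gamma .$$

*Proof.* Suppose infinitely many $\gamma$ fail. Then for every $N$ there are distinct $\gamma_1,\dots,\gamma_N$ and $u_i\ge s^\frown\gamma_i$ with $|x^*(x_{u_i}-x_s)|>\eta$. Since $u_i\ge s$, the function $x_{u_i}-x_s$ is the indicator of $\{t:s<t\le u_i\}$. Every $t$ in this set is a restriction of $u_i$ longer than $s$, so $t\ge s^\frown\gamma_i$. By (T0) these sets are pairwise disjoint. Hence $\big\|\sum_i\theta_i(x_{u_i}-x_s)\big\|\le1$ for all signs $\theta_i=\pm1$. Choosing $\theta_i$ to be the sign of $x^*(x_{u_i}-x_s)$ gives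
$$N\eta<\sum_{i=1}^N|x^*(x_{u_i}-x_s)|=x^*\Big(\sum_i\theta_i(x_{u_i}-x_s)\Big)\le\|x^*\| ,$$
which is false for large $N$. $\square$

**Proof of Theorem 1(a).** Every $x_s$ has values in $[0,1]$, so $K\subset\{x:0\le x\le1\}$ and $\operatorname{diam}K\le1$. Let $S=S(K,x^*,\alpha)$ be a slice. It contains some $x_s\in A$. Choose $\eta$ with $0<\eta<x^*(x_s)-\sigma_K(x^*)+\alpha$. By Lemma 2, for all but finitely many $\gamma$ we have $x^*(x_{s^\frown\gamma})\ge x^*(x_s)-\eta>\sigma_K(x^*)-\alpha$, that is, $x_{s^\frown\gamma}\in S$. Since $\|x_{s^\frown\gamma}-x_s\|=1$, we get $\operatorname{diam}S\ge1$. Thus $1\le\operatorname{diam}S\le\operatorname{diam}K\le1$. $\square$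

**Remark (infinite branching matters).** Replace $\omega$ by $\{0,1\}$: let $T_2=\bigcup_{\alpha<\omega_1}\{0,1\}^\alpha$ and $K_2=\overline{\mathrm{conv}}\{x_s:s\in T_2\}\subset\ell_\infty(T_2)$. Let $\delta_t$ denote evaluation at $t$ and put $x^*=\delta_\emptyset-\delta_{\langle0\rangle}-\delta_{\langle1\rangle}$. Then $x^*(x_\emptyset)=1$, and $x^*(x_u)=0$ for $u\ne\emptyset$. For a finite convex combination $y=\sum_u\lambda_ux_u$ we have $x^*(y)=\lambda_\emptyset$ and
$$\|y-x_\emptyset\|=\Big\|\sum_{u\ne\emptyset}\lambda_u(x_u-x_\emptyset)\Big\|\le1-\lambda_\emptyset=1-x^*(y).$$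
By continuity $\|y-x_\emptyset\|\le1-x^*(y)$ for all $y\in K_2$. Since $\sigma_{K_2}(x^*)=1$, the slice $S(K_2,x^*,\alpha)$ has diameter at most $2\alpha$. So $K_2$ is dentable.

## 5. Functionals concentrated above a node

To prove (b) we must produce open dense sets $D_n$ whose intersection consists of attaining functionals. Membership in $D_n$ will mean: the supremum of $x^*$ over $A$ lives strictly above one node $s$, and above that node $x^*$ is nearly constant.

**Step 1 (the open sets).** *This step defines $D_n$ and checks that it is open.* For $s\in T$ and $n\ge1$ let $U_{n,s}$ be the set of $x^*\in X^*$ with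
$$\sup_{u\in T\setminus[s)}x^*(x_u)<\sup_{u\in[s)}x^*(x_u)\qquad(\text{with }\sup\emptyset=-\infty),\tag{1}$$
$$\sup_{u,v\in[s)}|x^*(x_u)-x^*(x_v)|<\frac1n .\tag{2}$$
Since $\|x_u\|=1$ and $\|x_u-x_v\|\le1$, all these suprema, where the index set is nonempty, are $1$-Lipschitz functions of $x^*$. When $s=\emptyset$, $T\setminus[s)$ is empty and (1) holds automatically. So $U_{n,s}$ is open, and hence so is
$$D_n=\bigcup_{s\in T}U_{n,s}.$$

**Step 2 ($D_n$ is dense).** *This step shows that a small push towards a well-chosen node moves any functional into $D_n$.* Let $x^*\in X^*$ and $\varepsilon>0$. Pick $s\in T$ with $x^*(x_s)>\sigma_K(x^*)-\varepsilon/4$. Let $0<\eta\le\varepsilon/4$ with $2\eta<1/n$. By Lemma 2 there is $\gamma$ such that $t=s^\frown\gamma$ satisfies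
$$|x^*(x_u)-x^*(x_s)|\le\eta\qquad\text{for all }u\ge t.\tag{3}$$
Let $\delta_t\in X^*$ be evaluation at $t$. Then $\|\delta_t\|=1$, with $\delta_t(x_u)=1$ if $u\ge t$ and $\delta_t(x_u)=0$ otherwise. Put $y^*=x^*+\varepsilon\delta_t$.

* For $u\ge t$, (3) gives $y^*(x_u)\ge x^*(x_s)-\eta+\varepsilon\ge x^*(x_s)+\frac34\varepsilon$.
* For $u\not\ge t$, $y^*(x_u)=x^*(x_u)\le\sigma_K(x^*)<x^*(x_s)+\frac14\varepsilon$.

So (1) holds for $y^*$ and $t$. On $[t)$ the functions $u\mapsto y^*(x_u)$ and $u\mapsto x^*(x_u)$ differ by the constant $\varepsilon$, so by (3) the oscillation in (2) is at most $2\eta<1/n$. Hence $y^*\in U_{n,t}\subset D_n$ and $\|y^*-x^*\|=\varepsilon$.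

Both halves of Lemma 2 mattered here. The node $t$ is placed so that everything above it is almost as good as $x_s$, and at the same time almost indistinguishable from $x_s$. So the push by $\delta_t$ does not have to compete with $x^*$.

**Step 3 (nodes of one functional form a chain).** *This step extracts from $x^*\in\bigcap_nD_n$ a chain in $T$.* Let $x^*\in U_{n,s_n}$ for every $n\ge1$, and write $f(u)=x^*(x_u)$, so $\sup_Tf=\sigma_K(x^*)$. By (1), $\sup_{[s_n)}f=\sup_Tf=\sigma_K(x^*)$, and there is $\rho_n>0$ with
$$\{u\in T:\ f(u)>\sigma_K(x^*)-\rho_n\}\subset[s_n).$$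
One may take $\rho_n$ to be the difference of the two sides of (1), or $\rho_n=1$ if $T\setminus[s_n)=\emptyset$. Given $n,m$, choose $u$ with $f(u)>\sigma_K(x^*)-\min(\rho_n,\rho_m)$. Then $u\in[s_n)\cap[s_m)$, and by (T1) $s_n$ and $s_m$ are comparable. So $\{s_n:n\ge1\}$ is a countable chain.

An upper bound of the chain will be the place where $x^*$ attains. Before using it, let us see that this is not a formality.

## 6. Finite sequences: a chain with no top

The tree $T_0=\omega^{<\omega}$ of *finite* sequences is the first one would try. Put $K_0=\overline{\mathrm{conv}}\{x_s:s\in T_0\}\subset\ell_\infty(T_0)$. The proofs of Lemma 2, of part (a), and of Steps 1–3 use only (T0), (T1) and the presence of the infinitely many successors $s^\frown\gamma$, so they apply verbatim to $T_0$. But $T_0$ is countable, so $K_0$ is separable, and by the Bourgain–Stegall theorem $\mathcal A(K_0)$ is of first category. What breaks is only (T2), and one can watch it break. Let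
$$\varphi=\sum_{k\ge1}2^{-k}\delta_{0^k}\in\ell_\infty(T_0)^*,\qquad\text{so}\qquad\varphi(x_u)=1-2^{-z(u)},$$
where $z(u)$ is the number of zeros at the start of $u$. Then $\sigma_{K_0}(\varphi)=1$. For $k\ge1$ the values of $\varphi(x_u)$ outside $[0^k)$ are at most $1-2^{-(k-1)}<1$, while those in $[0^k)$ lie in $[1-2^{-k},1)$ and have supremum $1$. So (1) and (2) hold for $s=0^k$ as soon as $2^{-k}<1/n$, and $\varphi\in\bigcap_nD_n$ (formed over $T_0$).

Yet $\varphi$ does not attain its supremum on $K_0$. If $\varphi(x)=1$ with $x\in K_0$, then, as $0\le x\le1$, $x(0^k)=1$ for all $k\ge1$. Choose a finite convex combination $y$ of points $x_s$, $s\in T_0$, with $\|x-y\|<\frac12$. If $k$ exceeds the lengths of the finitely many $s$ involved, then $y(0^k)=0$, so $\|x-y\|\ge1$, a contradiction.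

The chain $0^1<0^2<\cdots$ has no upper bound in $T_0$. In $T$ it has one, $0^\omega$, and the same formula on $\ell_\infty(T)$ gives $\varphi(x_{0^\omega})=1$. Adding only the sequences of length $\omega$ would create new nodes, and these must again have successors if the slices near them are to stay fat. Repeating this through all countable lengths is exactly what $T$ does.

## 7. Countable chains are bounded: the end of the proof of Theorem 1

**Step 4 (attainment).** *This step finds the point of $K$ where $x^*\in\bigcap_nD_n$ attains.* With $s_n$ and $f$ as in Step 3, (T2) gives $s\in T$ with $s\ge s_n$ for all $n$. So $s\in[s_n)$, and by (2)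
$$f(s)\ge\sup_{[s_n)}f-\frac1n=\sigma_K(x^*)-\frac1n\qquad\text{for every }n .$$
Hence $x^*(x_s)=\sigma_K(x^*)$ with $x_s\in A\subset K$. This proves
$$\bigcap_{n\ge1}D_n\subset\{x^*:\ x^*\text{ attains }\sigma_K(x^*)\text{ at a point of }A\}\subset\mathcal A(K).\tag{4}$$

By Steps 1 and 2 and Baire's theorem, $\bigcap_nD_n$ is a dense $G_\delta$ subset of $X^*$. This proves (b), and with it Theorem 1. $\blacksquare$

## 8. Unit balls of equivalent norms

The set $K$ is far from being a ball: it is not symmetric. One might hope that the Bourgain–Stegall theorem without separability survives for unit balls. It does not.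

**Theorem 2.** Let $Y=\ell_\infty(T)\times\mathbb R$ with the max norm (so $Y\cong\ell_\infty(T)$). There is an equivalent norm on $Y$ whose closed unit ball $B$ is non-dentable, while the set of norm-attaining functionals is residual in a nonempty open subset of $Y^*$; in particular it is not of first category.

(The isomorphism: $T$ is infinite, so $T$ with one point added is in bijection with $T$.)

**Step 1 (the ball).** *We symmetrize $K$, after lifting it to height $1$, and add a small ball to get interior points.* Put
$$B=\overline{\mathrm{conv}}\Big((A\times\{1\})\cup-(A\times\{1\})\cup\tfrac12B_Y\Big).$$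
The set $B$ is symmetric, closed and convex. Since $\|(x_s,1)\|=1$, we have $\frac12B_Y\subset B\subset B_Y$. So $B$ is the closed unit ball of an equivalent norm $|\cdot|$ with $|\cdot|\ge\|\cdot\|$.

**Step 2 (non-dentability).** *We show that every slice of $B$ has $|\cdot|$-diameter at least $1$.* Let $S=S(B,\varphi,\alpha)$ with $\varphi=(x^*,\tau)\neq0$. It meets one of the three generating sets.

* If $(x_s,1)\in S$: by Lemma 2, $\varphi(x_{s^\frown\gamma},1)=x^*(x_{s^\frown\gamma})+\tau$ is as close as we like to $\varphi(x_s,1)$ for all but finitely many $\gamma$, so $(x_{s^\frown\gamma},1)\in S$ for some $\gamma$. Its $\|\cdot\|$-distance from $(x_s,1)$ is $1$.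
* If $-(x_s,1)\in S$: Lemma 2 gives $-(x_{s^\frown\gamma},1)\in S$ for some $\gamma$ in the same way, again at distance $1$.
* If $\frac12(x,\tau')\in S$ with $\|x\|\le1$, $|\tau'|\le1$: let $e_t$ be the unit vector at $t\in T$, and consider $t=\langle\gamma\rangle$, $\gamma\in\omega$. Signed finite sums of the $e_{\langle\gamma\rangle}$ have norm at most $1$, so $\sum_\gamma|x^*(e_{\langle\gamma\rangle})|\le\|x^*\|$, and $|x^*(e_t)|$ is as small as we like for suitable $t$. The points $\frac12\big(x+(\pm1-x(t))e_t,\tau'\big)$ are obtained by resetting the coordinate of $x$ at $t$ to $\pm1$, so they lie in $\frac12B_Y\subset B$. The values of $\varphi$ at them differ from $\varphi\big(\frac12(x,\tau')\big)$ by $\frac12|\pm1-x(t)|\,|x^*(e_t)|\le|x^*(e_t)|$. So for suitable $t$ both lie in $S$. Their $\|\cdot\|$-distance is $\frac12\cdot2=1$.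

So every slice has $\|\cdot\|$-diameter $\ge1$, hence $|\cdot|$-diameter $\ge1$.

**Step 3 (attainment).** *We find an open set of functionals that ignore $-(A\times\{1\})$ and $\frac12B_Y$, so that Theorem 1 applies to them.* The norm of $(x^*,\tau)$ dual to the max norm is $\|x^*\|+|\tau|$. Therefore
$$\sup_B(x^*,\tau)=\max\big\{\sigma_K(x^*)+\tau,\ \sigma_K(-x^*)-\tau,\ \tfrac12(\|x^*\|+|\tau|)\big\}.$$
Let $W$ be the set of $(x^*,\tau)\in Y^*$ with
$$\sigma_K(x^*)+\tau>\max\big\{\sigma_K(-x^*)-\tau,\ \tfrac12(\|x^*\|+|\tau|)\big\}.$$
All terms are continuous, so $W$ is open. At $(0,1)$ the condition reads $1>\max\{-1,\frac12\}$, so $(0,1)\in W$. Let $(x^*,\tau)\in W$ with $x^*\in\bigcap_nD_n$. By (4), $x^*(x_s)=\sigma_K(x^*)$ for some $s\in T$, so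
$$\sup_B(x^*,\tau)=\sigma_K(x^*)+\tau=(x^*,\tau)(x_s,1)$$
with $(x_s,1)\in B$: the functional $(x^*,\tau)$ attains its norm. The sets $D_n\times\mathbb R$ are open and dense in $Y^*$, so the sets $(D_n\times\mathbb R)\cap W$ are open and dense in $W$, and their intersection consists of norm-attaining functionals. By Baire's theorem inside the open set $W$, the set of norm-attaining functionals is not of first category. $\blacksquare$

## 9. Countably many pieces with small slices at every point

In Section 3 countability of a cover by small sets was decisive. One can weaken "small" to "small near each of its points, as seen by a half-space".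

**Theorem 3.** Let $K$ be closed, bounded, convex, with all slices of diameter $\ge\delta>0$. Suppose that for some $\varepsilon<\delta$ one can write $K=\bigcup_{n\in\mathbb N}K_n$ so that for each $n$ and $x\in K_n$ there are $h\in X^*$, $\beta\in\mathbb R$ with $h(x)>\beta$ and $\operatorname{diam}(K_n\cap\{h>\beta\})\le\varepsilon$. Then $\mathcal A(K)$ is of first category.

*Proof.* Let $\mathcal A_n$ be the set of $x^*$ attaining $\sigma_K(x^*)$ at a point of $K_n$, so that $\mathcal A(K)=\bigcup_n\mathcal A_n$. We show that $\mathcal A_n$ is nowhere dense. Given a nonempty open $V\subset X^*$, we look for a nonempty open subset of $V$ that misses $\mathcal A_n$. Shrinking $V$, assume $0\notin V$. If $V\cap\mathcal A_n=\emptyset$ we are done. Otherwise let $x^*\in V$ attain $\sigma_K(x^*)$ at $x\in K_n$, take $h,\beta$ for this $x$, and put $D=K_n\cap\{h>\beta\}$. So $x\in D$ and $\operatorname{diam}D\le\varepsilon$.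

**Step 1 (make $\{h\le\beta\}$ lose).** *A push in the direction $h$ lowers the part of $K$ where $h\le\beta$ strictly below the supremum.* Choose $t>0$ with $y^*:=x^*+th\in V$, and put $\eta=t(h(x)-\beta)>0$. Then $\sigma_K(y^*)\ge y^*(x)=\sigma_K(x^*)+th(x)$, so
$$y^*(u)\le\sigma_K(x^*)+t\beta\le\sigma_K(y^*)-\eta\qquad(u\in K,\ h(u)\le\beta).\tag{5}$$

**Step 2 (make $D$ lose too).** *A second push, so small that the effect of Step 1 survives, uses Lemma 1 against $D$.* Let $R=\sup_K\|\cdot\|$; since slices have diameter $\ge\delta>0$, $R>0$. Let $\kappa=(\delta-\varepsilon)/3$. Choose $\tau\in(0,\eta/(4R))$ such that the closed $\tau$-ball around $y^*$ lies in $V$. As $y^*\ne0$, the slice $S(K,y^*,\tau\kappa/2)$ has diameter $\ge\delta$, so it contains $w_1,w_2$ with $\|w_1-w_2\|>\delta-\kappa=\varepsilon+2\kappa$. Hahn–Banach gives $g$ with $\|g\|=1$ and $g(w_1)-g(w_2)>\varepsilon+2\kappa$. Lemma 1 with $\alpha=\tau\kappa/2$ gives $g'\in\{g,-g\}$ such that $z^*=y^*+\tau g'\in V$ satisfies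
$$\sup_Dz^*<\sigma_K(z^*)-\tfrac{\tau\kappa}2 .$$
For $u\in K$ with $h(u)\le\beta$, (5) and $|\sigma_K(y^*)-\sigma_K(z^*)|\le\tau R$ give
$$z^*(u)\le\sigma_K(y^*)-\eta+\tau R\le\sigma_K(z^*)-\eta+2\tau R\le\sigma_K(z^*)-\tfrac\eta2 .$$

**Step 3 (conclusion).** *We combine the two bounds and pass to a neighbourhood.* Every point of $K_n$ lies in $D$ or in $\{h\le\beta\}$, so $\sup_{K_n}z^*<\sigma_K(z^*)$. Both sides are Lipschitz in the functional, so the strict inequality persists in a neighbourhood of $z^*$ inside $V$, and no functional there attains its supremum over $K$ at a point of $K_n$. $\blacksquare$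

**Definition (LUR).** A norm $|\cdot|$ is *locally uniformly rotund* if $|y_k|\to|x|$ and $|x+y_k|\to2|x|$ imply $y_k\to x$.

A Hilbert norm is LUR, since $|x-y_k|^2=2|x|^2+2|y_k|^2-|x+y_k|^2\to0$. The max norm on $\mathbb R^2$ is not: take $x=(1,0)$ and $y_k=(1,1)$. Then $|y_k|=1$ and $|x+y_k|=2$, but $|x-y_k|=1$.

**Corollary.** The conclusion of the Bourgain–Stegall theorem holds for every non-dentable $K$ which is (i) separable, or (ii) contained in a space $X$ admitting an equivalent locally uniformly rotund (LUR) norm.

*Proof.* Let all slices of $K$ have diameter $\ge\delta>0$, and fix $0<\varepsilon<\delta$.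

(i) Cover $K$ by countably many subsets $K_n$ of diameter $\le\varepsilon$ and take $h=0$, $\beta=-1$ for every point.

(ii) Let $|\cdot|$ be an equivalent LUR norm and $\varepsilon'>0$. For $x\ne0$ let $f_x\in X^*$ have $|\cdot|$-dual norm $1$ and $f_x(x)=|x|$ (Hahn–Banach).

**Step 1 (a modulus at each point).** *We show that points with norm not much larger than $|x|$ in a thin half-space slice at $x$ are close to $x$.* For each $x\ne0$ there is $m\ge1$ such that
$$|y|\le|x|+\tfrac1m,\quad f_x(y)>|x|-\tfrac1m\quad\Longrightarrow\quad|y-x|<\tfrac{\varepsilon'}2 .\tag{6}$$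
Otherwise for each $k$ there is $y_k$ with $|x|-\frac1k<f_x(y_k)\le|y_k|\le|x|+\frac1k$ and $|y_k-x|\ge\varepsilon'/2$. Then $|y_k|\to|x|$, and
$$2|x|-\tfrac1k<f_x(x+y_k)\le|x+y_k|\le2|x|+\tfrac1k,$$
so $|x+y_k|\to2|x|$. LUR gives $y_k\to x$, a contradiction.

**Step 2 (countably many pieces).** *We sort the points by their $m$ and, roughly, by their norm.* For $m\ge1$ and $q\in\mathbb Q$ let $X_{m,q}$ be the set of $x\ne0$ for which (6) holds with this $m$ and $q-\frac1{2m}<|x|\le q$. Given $x\ne0$, take $m$ from Step 1 and a rational $q\in[\,|x|,|x|+\frac1{2m})$. Then $x\in X_{m,q}$. So these countably many sets and $\{0\}$ cover $X$. Let $x,y\in X_{m,q}$ with $f_x(y)>|x|-\frac1m$. Then $|y|\le q<|x|+\frac1m$, so $|y-x|<\varepsilon'/2$ by (6). Thus $X_{m,q}\cap\{f_x>|x|-\frac1m\}$ contains $x$ and has $|\cdot|$-diameter $\le\varepsilon'$.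

**Step 3 (conclusion).** *We return to the original norm.* Let $\|\cdot\|\le c|\cdot|$ and choose $\varepsilon'\le\varepsilon/c$. The sets $K\cap X_{m,q}$, with $h=f_x$ and $\beta=|x|-\frac1m$ at the point $x$, together with $K\cap\{0\}$, with $h=0$ and $\beta=-1$, satisfy the hypothesis of Theorem 3. $\square$

Comparing (ii) with Theorem 1, we see that $\ell_\infty(T)$ admits no equivalent LUR norm.

## 10. Density and the covering number $\mathrm{cov}(\mathcal M)$

How small can an example like Theorem 1 be? Separable is too small. The cover in Section 3 has $\operatorname{dens}K$ pieces, so the true obstruction is how many nowhere dense sets are needed to cover a space.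

**Definition.** $\mathrm{cov}(\mathcal M)$ is the least number of nowhere dense sets covering $\mathbb R$.

By Baire's theorem it is uncountable, and covering by singletons shows $\mathrm{cov}(\mathcal M)\le2^{\aleph_0}$. Recall that a space is Polish if it is separable and completely metrizable, and perfect if it has no isolated points. Open subsets and $G_\delta$ subsets of Polish spaces are Polish.

**Lemma 3.** For every nonempty perfect Polish space $P$, the least number of nowhere dense sets covering $P$ is $\mathrm{cov}(\mathcal M)$.

*Proof.* First we show that $P$ contains a dense $G_\delta$ set $G_P$ homeomorphic to $\omega^\omega$. Let $(B_i)$ be a countable base and $Q$ a countable dense set of $P$, and let $G_P=P\setminus(\bigcup_i\partial B_i\cup Q)$. The boundaries $\partial B_i$ and the points of $Q$ are closed and nowhere dense (the latter because $P$ is perfect), so $G_P$ is a dense $G_\delta$ by Baire, hence Polish. It is zero-dimensional, since the sets $B_i\cap G_P$ are clopen in it. A compact $C\subset G_P$ has empty interior in $G_P$: if $C\supset U\cap G_P$ with $U\ne\emptyset$ open in $P$,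 then, as $C$ is closed in $P$ and $U\cap G_P$ is dense in $U$, we get $U\subset C\subset G_P$, but $U$ meets $Q$. By the Alexandrov–Urysohn theorem, a nonempty zero-dimensional Polish space in which all compact sets have empty interior is homeomorphic to $\omega^\omega$.

Next, let $G$ be dense in a space $P'$. If $N$ is nowhere dense in $P'$, then $N\cap G$ is nowhere dense in $G$: a nonempty open $U\subset P'$ contains a nonempty open $U'$ missing $N$, and $U'\cap G\neq\emptyset$. Conversely, if $N\subset G$ is nowhere dense in $G$, it is nowhere dense in $P'$: given a nonempty open $U\subset P'$, there is an open $U'\subset U$ with $U'\cap G\ne\emptyset$ missing $N$.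

Now let $P$ be covered by $\lambda$ nowhere dense sets; $\lambda$ is uncountable by Baire. Intersect with $G_P$, transport to $G_{\mathbb R}$ by a homeomorphism $G_P\cong\omega^\omega\cong G_{\mathbb R}$, and add the countably many nowhere dense sets covering $\mathbb R\setminus G_{\mathbb R}$. This covers $\mathbb R$ by $\lambda+\aleph_0=\lambda$ nowhere dense sets. The roles of $P$ and $\mathbb R$ can be exchanged. $\square$

**Theorem 4.** If $K$ is non-dentable and $\mathcal A(K)$ is residual in some nonempty open $V\subset X^*$, then $\operatorname{dens}K\ge\mathrm{cov}(\mathcal M)$. The set $K$ of Theorem 1 has density exactly $2^{\aleph_0}$. So under CH, or under Martin's axiom (which gives $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$), it has the least possible density among non-dentable $K$ for which $\mathcal A(K)$ is residual in a nonempty open set.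

The space $X^*$ need not be separable, so Lemma 3 does not apply to it. The plan is to pass to a separable closed subspace $Z\subset X^*$ rich enough to contain the tilts needed in Lemma 1.

*Proof.* Let all slices of $K$ have diameter $\ge\delta>0$, and let $G_n\subset V$ ($n\ge1$) be open and dense in $V$ with $\bigcap_nG_n\subset\mathcal A(K)$.

**Step 1 (the separable subspace).** *We close off a countable set under approximation by the $G_n$ and under choice of tilts.* Since $X^*\ne\{0\}$, $V$ contains a nonzero element. Build countable $\mathbb Q$-linear subspaces $C_0\subset C_1\subset\cdots$ of $X^*$, with $C_0\cap V$ containing a nonzero element, such that: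

* for all $c\in C_k\cap V$ and $n,j\ge1$, $C_{k+1}$ contains an element of $G_n$ at distance $<1/j$ from $c$;
* for all $c\in C_k\setminus\{0\}$ and $j\ge1$, $C_{k+1}$ contains some $y$ with $\|y\|=1$ and $y(w_1)-y(w_2)>\delta/2$ for some $w_1,w_2\in S(K,c,1/j)$.

The first is possible because $G_n$ is dense in $V$, the second because $\operatorname{diam}S(K,c,1/j)\ge\delta$, by Hahn–Banach. Countably many elements are added at each stage, and we take the $\mathbb Q$-linear span. Let $C=\bigcup_kC_k$ and $Z=\overline C$. The closure of a $\mathbb Q$-linear subspace is a real linear subspace, so $Z$ is a separable closed subspace of $X^*$, and $Z\neq\{0\}$. Hence $Z\cap V$ is a nonempty perfect Polish space. As $V$ is open, $C\cap V$ is dense in $Z\cap V$. Each $c\in C\cap V$ is a limit of elements of $C\cap G_n$, so $G_n\cap Z$ is open and dense in $Z\cap V$.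

**Step 2 (small pieces give nowhere dense sets in $Z\cap V$).** *This is the argument of Section 3, carried out inside $Z$.* Let $\lambda=\operatorname{dens}K$. It is infinite, since $K$ is convex and not a singleton and so contains a segment. Cover $K$ by nonempty sets $D_i\subset K$ ($i<\lambda$) of diameter $\le\delta/8$ (balls of radius $\delta/16$ around the points of a dense set of size $\lambda$, intersected with $K$), and put
$$F_i=\{z\in Z\cap V:\ \sup_{D_i}z=\sigma_K(z)\},$$
which is relatively closed. Let $O\subset Z\cap V$ be nonempty and relatively open. As $Z\cap V$ is perfect, $O\setminus\{0\}$ is nonempty and open, so there is $0\ne c\in C\cap O$. Choose $t>0$ with $c\pm ty\in O$ for all $y\in Z$ of norm $1$, and $j$ with $1/j<t\delta/8$. The element $c$ lies in some $C_k$; take $y\in C_{k+1}\subset Z$ and $w_1,w_2\in S(K,c,1/j)$ as in Step 1. Since $y(w_1)-y(w_2)>\frac\delta2>\frac\delta8+2\cdot\frac\delta8$, Lemma 1 applies with $\varepsilon=\kappa=\delta/8$ and $\alpha=1/j$: for some $y'\in\{y,-y\}$,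
$$\sup_{D_i}(c+ty')<\sigma_K(c+ty')+\tfrac1j-\tfrac{t\delta}8<\sigma_K(c+ty').$$
So $c+ty'\in O\setminus F_i$. Thus $F_i$ is closed with empty interior, hence nowhere dense, in $Z\cap V$.

**Step 3 (counting).** *We cover $Z\cap V$ and apply Lemma 3.* Every $z\in Z\cap\bigcap_nG_n$ attains its supremum at a point of some $D_i$, so $z\in F_i$. Hence $Z\cap V$ is covered by the $\lambda$ nowhere dense sets $F_i$ and the countably many nowhere dense sets $(Z\cap V)\setminus G_n$, altogether $\lambda+\aleph_0=\lambda$ sets. By Lemma 3, $\lambda\ge\mathrm{cov}(\mathcal M)$.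

**Step 4 (the density of the set of Theorem 1).** *We count $T$.* For infinite $\alpha<\omega_1$ the set $\omega^\alpha$ of functions $\alpha\to\omega$ has $2^{\aleph_0}$ elements, and for finite $\alpha$ it is countable, so $|T|=\sum_{\alpha<\omega_1}|\omega^\alpha|=\aleph_1\cdot2^{\aleph_0}=2^{\aleph_0}$. Distinct points of $A$ are at distance $1$, so the open balls of radius $\frac12$ around them are disjoint and every dense subset of $K$ has at least $|A|=2^{\aleph_0}$ points. The rational convex combinations of $A$ are dense in $K$, and there are $2^{\aleph_0}$ of them. So $\operatorname{dens}K=2^{\aleph_0}$.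

**Step 5 (minimality).** *We compare the two bounds.* By Theorem 1 this $K$ satisfies the hypothesis of Theorem 4 with $V=X^*$. Under CH, $\aleph_1\le\mathrm{cov}(\mathcal M)\le2^{\aleph_0}=\aleph_1$, so $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$. Martin's axiom also gives this equality. In both cases every $K$ as in the first sentence of the theorem has density at least $2^{\aleph_0}$, which the set of Theorem 1 realizes. $\blacksquare$
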